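\title{$\mathcal Z$-stability does not imply property (SI)}

\begin{abstract}
We construct unital, simple, separable, stably finite $C^*$-algebras that tensorially absorb the universal UHF algebra, hence also the Jiang--Su algebra $\mathcal Z$, and do not have property (SI) of Matui and Sato. The examples can be taken quasidiagonal with any nonempty metrizable Choquet simplex as trace space, and the monotracial example generates the hyperfinite II$_1$ factor in its tracial representation. The obstruction to (SI) is a tracial state on the central sequence algebra that does not vanish on the trace-kernel ideal. We obtain such a state from property (T) of $SL_3(\mathbb Z)$.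
\end{abstract}

\section{The problem and the results}\label{sec:intro}

\subsection*{Central sequences and the trace-kernel ideal}
Throughout, $\omega$ is a free ultrafilter on $\mathbb N=\{1,2,\dots\}$. Every bounded sequence of complex numbers has a limit along $\omega$, and this limit agrees with the ordinary limit when the latter exists. The symbol $\otimes$ denotes the minimal tensor product of $C^*$-algebras, and $\mathrm{tr}_k$ is the normalized trace on $M_k=M_k(\mathbb C)$.

Let $\tau$ be a tracial state on a unital $C^*$-algebra and put $\|x\|_{2,\tau}=\tau(x^*x)^{1/2}$. This is a seminorm by the Cauchy--Schwarz inequality, and $\|x^*\|_{2,\tau}=\|x\|_{2,\tau}$. From $x^*a^*ax\le\|a\|^2x^*x$, applied once to $x$ and once to $x^*$, we get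
\begin{equation}\label{eq:bimodule}
\|axb\|_{2,\tau}\le\|a\|\,\|x\|_{2,\tau}\,\|b\|,\qquad \|x\|_{2,\tau}\le\|x\|.
\end{equation}
Hence $\{x:\tau(x^*x)=0\}$ is a proper closed two-sided ideal. In particular a tracial state on a simple unital $C^*$-algebra is faithful.

Let $A$ be a separable unital $C^*$-algebra whose set $T(A)$ of tracial states is nonempty. The \emph{ultrapower} of $A$ is
\[
A_\omega=\ell^\infty(\mathbb N,A)\big/\{(x_n):\textstyle\lim_{n\to\omega}\|x_n\|=0\};
\]
we write $[(x_n)]$ for the class of $(x_n)$, and $\|[(x_n)]\|=\lim_{n\to\omega}\|x_n\|$. We regard $A\subseteq A_\omega$ as the constant sequences. The \emph{central sequence algebra} is $F(A)=A_\omega\cap A'$; thus $[(x_n)]\in F(A)$ if and only if $\lim_{n\to\omega}\|[x_n,a]\|=0$ for every $a\in A$. For $x=[(x_n)]\in A_\omega$ put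
\[
\|x\|_2=\lim_{n\to\omega}\ \sup_{\tau\in T(A)}\|x_n\|_{2,\tau}.
\]
By \eqref{eq:bimodule} this is a well-defined seminorm with $\|axb\|_2\le\|a\|\|x\|_2\|b\|$ and $\|x\|_2\le\|x\|$, so
\[
J_A=\{x\in A_\omega:\|x\|_2=0\}
\]
is a closed two-sided ideal of $A_\omega$, the \emph{trace-kernel ideal}. It consists of the sequences that become invisible to all traces of $A$, uniformly. For example, projections $E_n\in A$ define an element of $J_A$ exactly when $\lim_{n\to\omega}\sup_\tau\tau(E_n)=0$.

\begin{definition}[Matui--Sato, reformulated]\label{def:SI}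
Let $A$ be a separable, simple, unital $C^*$-algebra with $T(A)\neq\emptyset$. Then $A$ has \emph{property \textup{(SI)}} if for all positive contractions $e,f\in F(A)$ with
\[
e\in J_A\qquad\text{and}\qquad \sup_k\|1-f^k\|_2<1
\]
there is $s\in F(A)$ with $fs=s$ and $s^*s=e$.
\end{definition}

This is a comparison property inside $F(A)$. Suppose first that $A$ has one tracial state $\tau$ and that $e=[(e_n)]$, $f=[(f_n)]$ with $e_n,f_n$ projections. The hypotheses say that $\lim_\omega\tau(e_n)=0$ and $\lim_\omega\tau(f_n)>0$, and the conclusion says that $e$ is Murray--von Neumann equivalent, \emph{in $F(A)$}, to a subprojection of $f$. For general $f$, the relation $fs=s$ gives $f^ks=s$ for all $k$, so only the part of $f$ that survives under all powers can hold the range of $s$; the condition on $f$ asks that this part be tracially nonnegligible.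

\begin{example}\label{ex:UHF}
(a) If $A=M_k$, then $\|x\|^2\le k\,\mathrm{tr}_k(x^*x)$, so $J_A=0$ and (SI) holds with $s=0$.

(b) Let $\mathcal Q=\bigotimes_{j\ge1}M_{j+1}$ be the universal UHF algebra, with its unique tracial state $\mathrm{tr}_{\mathcal Q}$. Let $E_j$ and $s_j$ be the matrix units $e_{11}$ and $e_{21}$ in the $j$-th tensor factor. Both commute with the first $j-1$ factors, so $E=[(E_j)]$ and $s=[(s_j)]$ lie in $F(\mathcal Q)$. Since $\mathrm{tr}_{\mathcal Q}(E_j)=\frac1{j+1}$, we have $E\in J_{\mathcal Q}$, and the pair $e=E$, $f=1-E$ satisfies the hypotheses of (SI). It also satisfies the conclusion, because $s^*s=E$ and $Es=0$. The same computation works for $1\otimes E_j$ and $1\otimes s_j$ in $A\otimes\mathcal Q$, for any $A$.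
\end{example}

\subsection*{The question}
Let $\mathcal Z$ be the Jiang--Su algebra; the only fact about it that we use is the isomorphism $\mathcal Q\otimes\mathcal Z\cong\mathcal Q$ \cite{JS}. For $\tau\in T(A)$ let $\pi_\tau$ be the GNS representation. A \emph{II$_1$ factor} is an infinite-dimensional von Neumann algebra with trivial center and a faithful normal tracial state, $\mathcal R=\pi_{\mathrm{tr}_{\mathcal Q}}(\mathcal Q)''$ is the \emph{hyperfinite II$_1$ factor}, and a II$_1$ factor $M$ is \emph{McDuff} if $M\cong M\,\bar\otimes\,\mathcal R$. A $C^*$-algebra is \emph{elementary} if it is isomorphic to the compact operators on a Hilbert space, so a unital elementary algebra is a matrix algebra. A unital algebra $A$ is \emph{stably finite} if every isometry in every $M_k(A)$ is a unitary. Write $\partial_eT(A)$ for the set of extreme points of $T(A)$.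

The following result is known; we do not use it in the proofs. Let $A$ be a non-elementary, unital, simple, separable, stably finite $C^*$-algebra such that
\begin{enumerate}
\item[(a)] $\pi_\tau(A)''$ is a McDuff factor for all $\tau\in\partial_eT(A)$;
\item[(b)] $\partial_eT(A)$ is weak$^*$ closed in $T(A)$;
\item[(c)] $\partial_eT(A)$ has finite covering dimension;
\item[(d)] $A$ has property (SI).
\end{enumerate}
Then $A\cong A\otimes\mathcal Z$. Moreover, $A\cong A\otimes\mathcal Z$ implies (a), but does not imply (b) or (c). This leaves (d), and the following question is posed in \cite{OWR}: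
\begin{quote}
\emph{Does every non-elementary, unital, simple, separable, stably finite $C^*$-algebra $A$ with $T(A)\ne\emptyset$ and $A\cong A\otimes\mathcal Z$ have property \textup{(SI)}?}
\end{quote}
Conditions (b) and (c) concern the shape of $T(A)$, whereas (a) and (d) are regularity conditions of the same kind as the conclusion. Since (a) is necessary, and since tensorial absorption supplies central sequences that compare as in Example~\ref{ex:UHF}(b), one might guess that the answer is yes. It is no.

\begin{theorem}\label{thm:A}
There is a non-elementary, unital, simple, separable, stably finite $C^*$-algebra $A$ with $T(A)\neq\emptyset$ and $A\cong A\otimes\mathcal Q\cong A\otimes\mathcal Z$ that does not have property \textup{(SI)}, for any free ultrafilter $\omega$.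
\end{theorem}

Theorem~\ref{thm:A} is the case $D=\mathbb C$ of the following stronger statement. Quasidiagonality and hyperfiniteness are recalled in Section~\ref{sec:limit}.

\begin{theorem}\label{thm:B}
There is a unital, simple, separable, quasidiagonal $C^*$-algebra $C$ with a unique tracial state $\tau$ and $\pi_\tau(C)''\cong\mathcal R$ such that the following hold for every unital, simple, separable $C^*$-algebra $D$ with $T(D)\neq\emptyset$. Put $A=C\otimes\mathcal Q\otimes D$.
\begin{enumerate}
\item[(i)] $A$ is unital, simple, separable, non-elementary and stably finite, $A\cong A\otimes\mathcal Q\cong A\otimes\mathcal Z$, and $T(A)$ is affinely homeomorphic to $T(D)$.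
\item[(ii)] For every free ultrafilter $\omega$ there are a projection $E\in F(A)\cap J_A$ and a tracial state $\sigma$ on $F(A)$ with $\sigma(E)=1$. Consequently $E$ is not in the closed two-sided ideal of $F(A)$ generated by $1-E$, and \textup{(SI)} fails for $e=E$, $f=1-E$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:simplex}
For every nonempty metrizable Choquet simplex $\Delta$ there is an algebra $A$ as in Theorem~\ref{thm:B} that is quasidiagonal, has $T(A)\cong\Delta$, and has $\pi_\theta(A)''$ hyperfinite for all $\theta\in T(A)$. When $\Delta$ is a point, $\pi_\theta(A)''\cong\mathcal R$, and \textup{(a)}, \textup{(b)}, \textup{(c)} and $A\cong A\otimes\mathcal Z$ hold while \textup{(d)} fails.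
\end{corollary}

The obstruction in Theorem~\ref{thm:B}(ii) is an instance of a general one.

\begin{proposition}\label{prop:C}
If a separable, unital, simple $C^*$-algebra $A$ with $T(A)\ne\emptyset$ has property \textup{(SI)}, then every tracial state on $F(A)$ vanishes on $F(A)\cap J_A$.
\end{proposition}

We prove Proposition~\ref{prop:C} in Section~\ref{sec:obstruction}. Section~\ref{sec:model} shows in $3\times3$ matrices how a trace on a commutant can see a projection that the ambient trace hardly sees. Section~\ref{sec:T} uses property (T) to carry this over to central sequences, Section~\ref{sec:limit} constructs $C$, and Section~\ref{sec:proofs} completes the proofs.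

\section{Traces on $F(A)$ obstruct (SI)}\label{sec:obstruction}

The point is that (SI) allows one to place, orthogonally to any positive contraction in $F(A)\cap J_A$, an equivalent copy of it. A tracial state that is nonzero on the ideal cannot survive repeated doubling.

\begin{lemma}\label{lem:doubling}
Let $A$ be separable and unital with $T(A)\neq\emptyset$, let $e\in F(A)\cap J_A$ be a positive contraction, and put $f=1-e$. Then $\|1-f^k\|_2=0$ for all $k$. If $s\in F(A)$ satisfies $fs=s$ and $s^*s=e$, then $e+ss^*$ is a positive contraction in $F(A)\cap J_A$, and $\sigma(e+ss^*)=2\sigma(e)$ for every tracial state $\sigma$ on $F(A)$. In particular no such $s$ exists if $\sigma(e)>\frac12$ for some $\sigma$.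
\end{lemma}

\begin{proof}
The element $1-(1-e)^k$ is a polynomial in $e$ without constant term, so it lies in the ideal $J_A$. Now let $s$ be as stated. The relation $fs=s$ means $es=0$, so $e\cdot ss^*=0$ and, taking adjoints, $ss^*\cdot e=0$. Thus $e$ and $ss^*$ are commuting positive elements with product zero, and $\|ss^*\|=\|s^*s\|\le1$; by the Gelfand representation $\|e+ss^*\|=\max(\|e\|,\|ss^*\|)\le1$. The image $\bar s$ of $s$ in $A_\omega/J_A$ satisfies $\bar s^*\bar s=0$, so $s\in J_A$ and $ss^*\in J_A$. Finally $\sigma(ss^*)=\sigma(s^*s)=\sigma(e)$, and $2\sigma(e)=\sigma(e+ss^*)\le1$.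
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:C}]
Let $\sigma$ be a tracial state on $F(A)$, and let $c\in[0,1]$ be the supremum of $\sigma(e)$ over the positive contractions $e\in F(A)\cap J_A$. For each such $e$, Lemma~\ref{lem:doubling} shows that (SI) applies to the pair $(e,1-e)$ and that $2\sigma(e)=\sigma(e+ss^*)\le c$. Taking the supremum over $e$ gives $2c\le c$, so $c=0$. The $C^*$-algebra $F(A)\cap J_A$ is spanned by its positive contractions, so $\sigma$ vanishes on it.
\end{proof}

It remains to find a tracial state on $F(A)$ that is nonzero on $J_A$. Limits of traces of $A$ are of no use: if $\tau_n\in T(A)$, then $|\lim_\omega\tau_n(x_n)|\le\|x\|_2$ by the Cauchy--Schwarz inequality. The state must be tracial on $F(A)$ for a different reason.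

\section{A model in $3\times 3$ matrices}\label{sec:model}

Let $N$ be a unital $C^*$-algebra with a tracial state $\theta$, and let $p\in N$ be a projection with $\theta(p)<\frac12$. In $M_3(N)$ put
\[
\tilde p=\mathrm{diag}(p,p,1),\qquad e=\mathrm{diag}(0,0,1).
\]
In $M_3(N)$ the projection $e$ is equivalent to a subprojection of $1-e$, through a scalar matrix unit. We claim that this is impossible in the commutant of $\tilde p$. Suppose $s^*s=e$ and $es=0$. Then $s=(1-e)se$, so
\[
s=\begin{pmatrix}0&0&x\\0&0&y\\0&0&0\end{pmatrix},\qquad x^*x+y^*y=1 .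
\]
The relation $\tilde ps=s\tilde p$ reads $px=x$ and $py=y$. Since $\|x\|\le1$, we get $\theta(x^*x)=\theta(xx^*)=\theta(pxx^*p)\le\theta(p)$, and the same holds for $y$. Therefore $1=\theta(x^*x)+\theta(y^*y)\le2\theta(p)<1$, a contradiction.

The reason is a trace on the commutant. Take $r$ copies of $p$ instead of two, so that $\tilde p=\mathrm{diag}(p,\dots,p,1)$ and $e=\mathrm{diag}(0,\dots,0,1)$ lie in $M_{r+1}(N)$, and let $\Theta=\mathrm{tr}_{r+1}\otimes\theta$. The state $\sigma(z)=\Theta(\tilde pz)/\Theta(\tilde p)$ is tracial on the commutant of $\tilde p$, since $\Theta(\tilde pzw)=\Theta(w\tilde pz)=\Theta(\tilde pwz)$ there. We have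
\[
\Theta(e)=\frac1{r+1},\qquad \sigma(e)=\frac{1}{1+r\theta(p)} .
\]
If $r$ is large and $\theta(p)$ is much smaller than $1/r$, then $e$ is nearly null for $\Theta$ and has nearly full mass for $\sigma$.

We want a sequence of such configurations $(p_j,E_j)$ in one simple algebra $A$ with tracial state $\theta$, such that $E=[(E_j)]\in F(A)\cap J_A$, $\theta(p_jE_j)/\theta(p_j)\to1$, and
\begin{equation}\label{eq:sigma}
\sigma(x)=\lim_{j\to\omega}\frac{\theta(p_jx_j)}{\theta(p_j)},\qquad x=[(x_j)]\in A_\omega,
\end{equation}
is tracial on $F(A)$. The difficulty lies in the last demand. For large $j$ we have $\theta(p_j)\le2\theta(p_jE_j)\le2\theta(E_j)$, so $\theta(p_j)$ tends to $0$ along $\omega$ and $p_j$ must change with $j$. A central sequence $(y_j)$ asymptotically commutes with each fixed element of $A$, which says nothing about $[y_j,p_j]$; moreover every error in \eqref{eq:sigma} is divided by $\theta(p_j)$. The demand can fail: in Example~\ref{ex:UHF}(b) with $p_j=E_j$, formula \eqref{eq:sigma} gives $\sigma(s^*s)=1$ and $\sigma(ss^*)=0$. We need infinitely many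 projections $p_j$ such that almost commuting with \emph{one finite set} forces almost commuting with \emph{all} $p_j$, with a uniform constant and relative to the size of $p_j$. Property (T) provides them.

\section{Property (T) and a rigid family of projections}\label{sec:T}

Let $\Gamma=SL_3(\mathbb Z)$. By Kazhdan's theorem $\Gamma$ has property (T); see \cite{BHV}. This means that there are a finite set $S\subset\Gamma$ and $\kappa>0$ such that every unitary representation $V$ of $\Gamma$ without nonzero invariant vectors satisfies $\max_{g\in S}\|V_g\xi-\xi\|\ge\kappa\|\xi\|$ for all $\xi$. Enlarging $S$ and decreasing $\kappa$, we assume $S=S^{-1}$ and $\kappa\le1$. Let $V$ be an arbitrary unitary representation and $P$ the projection onto its invariant vectors. The range of $1-P$ is an invariant subspace without nonzero invariant vectors, and $V_g(\xi-P\xi)-(\xi-P\xi)=V_g\xi-\xi$. Hence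
\begin{equation}\label{eq:kazhdan}
\|\xi-P\xi\|\le\kappa^{-1}\max_{g\in S}\|V_g\xi-\xi\|\qquad\text{for all }\xi .
\end{equation}

The second property of $\Gamma$ that we need is that it has infinitely many pairwise inequivalent irreducible finite-dimensional unitary representations. Let $G_m$ be the image of $\Gamma$ in $SL_3(\mathbb Z/m\mathbb Z)$. The image of the elementary matrix $1+e_{12}$ has order $m$, so $|G_m|\ge m$. Inequivalent irreducible representations of $G_m$ give inequivalent irreducible representations of $\Gamma$, and the squares of their dimensions add up to $|G_m|$. If $\Gamma$ had only finitely many, $|G_m|$ would be bounded.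

Fix a sequence $\rho_i:\Gamma\to U(d_i)$, $i\ge1$, of pairwise inequivalent irreducible unitary representations. Put
\[
u_g=(\rho_i(g))_i\in\prod_iM_{d_i},\qquad B=C^*(u_g:g\in\Gamma)\subseteq\prod_iM_{d_i},
\]
where $\prod$ is the $C^*$-algebra of bounded families. The $u_g$ form a countable group of unitaries, so $B$ is their closed linear span and is unital and separable. We also write $\rho_i:B\to M_{d_i}$ for the $i$-th coordinate map. It is onto, since its image is a unital $*$-subalgebra of $M_{d_i}$ whose commutant is $\mathbb C1$ by Schur's lemma. Let $\chi_i=\mathrm{tr}_{d_i}\circ\rho_i\in T(B)$. For $k\ge1$ let $\rho_i^{(k)}=\mathrm{id}_{M_k}\otimes\rho_i:M_k(B)\to M_{kd_i}$. Since $M_k(B)\subseteq\prod_iM_k(M_{d_i})$,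
\begin{equation}\label{eq:RFD}
\|a\|=\sup_i\|\rho_i^{(k)}(a)\|\qquad(a\in M_k(B)).
\end{equation}

The first use of property (T) is that the unit of each factor $M_{d_i}$ of the product belongs to $B$.

\begin{lemma}\label{lem:projections}
For each $i$ there is a central projection $p_i\in B$ with $\rho_i(p_i)=1$ and $\rho_j(p_i)=0$ for $j\neq i$. The $p_i$ are mutually orthogonal, $\chi_j(p_i)=\delta_{ij}$, and $p_iB\cong M_{d_i}$.
\end{lemma}

\begin{proof}
Fix $i$ and write $d=d_i$. The plan is to turn ``being equivalent to $\rho_i$'' into ``having an invariant vector'', to which \eqref{eq:kazhdan} applies. Let $W^j_g=\rho_j(g)\otimes\overline{\rho_i(g)}$, where the bar is entrywise complex conjugation. Identify $\mathbb C^{d_j}\otimes\mathbb C^{d}$ with the $d_j\times d$ matrices by $\xi\otimes\eta\mapsto\xi\eta^{T}$. Then $W^j_g$ acts by $X\mapsto\rho_j(g)X\rho_i(g)^*$, so its invariant vectors are the intertwiners from $\rho_i$ to $\rho_j$. Let $q_j$ be the projection onto them. By Schur's lemma $q_j=0$ for $j\ne i$, and $q_i$ is the projection onto the line spanned by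 the identity matrix, that is, by $\sum_ke_k\otimes e_k$. In matrix units, $q_i=d^{-1}\sum_{k,l}e_{kl}\otimes e_{kl}$.

Consider
\[
h=\tfrac12\Big(1\otimes1+\frac1{|S|}\sum_{g\in S}u_g\otimes\overline{\rho_i(g)}\Big)\in B\otimes M_d\subseteq\prod_j(M_{d_j}\otimes M_d).
\]
Since $S=S^{-1}$, the average over $S$ is a self-adjoint contraction, so $0\le h\le1$. The coordinate $h_j$ is the identity on the range of $q_j$ and, being self-adjoint, preserves the orthogonal complement. For a unit vector $\xi$ in the complement, $\|W^j_g\xi-\xi\|^2=2-2\operatorname{Re}\langle W^j_g\xi,\xi\rangle$ and \eqref{eq:kazhdan} give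
\[
\langle(1-h_j)\xi,\xi\rangle=\frac1{2|S|}\sum_{g\in S}\big(1-\operatorname{Re}\langle W^j_g\xi,\xi\rangle\big)=\frac1{4|S|}\sum_{g\in S}\|W^j_g\xi-\xi\|^2\ge\gamma:=\frac{\kappa^2}{4|S|}.
\]
Thus $0\le h_j\le1-\gamma$ on the complement and $\|h_j^m-q_j\|\le(1-\gamma)^m$, with $\gamma\in(0,1)$ independent of $j$. So $h^m$ converges in norm to $q=(q_j)_j$, and $q\in B\otimes M_d=M_d(B)$ because $M_d(B)$ is closed.

Let $t=(\mathrm{id}\otimes\mathrm{Tr})(q)\in B$ be the sum of the diagonal entries of $q\in M_d(B)$. It is computed coordinatewise: $t_j=0$ for $j\neq i$, and $t_i=d^{-1}\sum_{k,l}e_{kl}\mathrm{Tr}(e_{kl})=d^{-1}1$. Put $p_i=dt$. It is the unit of the $i$-th factor, hence a central projection of the product, and the $p_i$ are orthogonal. The map $\rho_i$ is injective on $p_iB$, since all other coordinates vanish there, and $\rho_i(p_iB)=\rho_i(B)=M_{d_i}$.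
\end{proof}

The second use of property (T) is the uniform estimate. We do not try to bound $\|[x,p_i]\|$; we bound a $2$-norm, by applying \eqref{eq:kazhdan} to the conjugation representation. The constant does not depend on $i$, and the factor $\theta(p_i)^{1/2}$ makes the estimate relative to the size of $p_i$.

\begin{lemma}\label{lem:uniform}
Let $N$ be a unital $C^*$-algebra with a tracial state $\theta$, and let $B\to N$ be a unital $*$-homomorphism, suppressed in the notation. For all $i\ge1$ and $x\in N$,
\[
\|(1-p_i)xp_i\|_{2,\theta}\le\kappa^{-1}\max_{g\in S}\|[x,u_g]\|\;\theta(p_i)^{1/2}.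
\]
\end{lemma}

\begin{proof}
Write $p=p_i$. Let $H$ be the GNS space of $\theta$, with $\langle\hat x,\hat y\rangle=\theta(y^*x)$ and $\|\hat x\|=\|x\|_{2,\theta}$. By \eqref{eq:bimodule}, left and right multiplication by $a\in N$ define commuting operators $L_a,R_a$ on $H$ of norm at most $\|a\|$. We have $L_a^*=L_{a^*}$, and $R_a^*=R_{a^*}$ because $\theta(y^*xa)=\theta((ya^*)^*x)$. So $V_g=L_{u_g}R_{u_g}^*$, that is $V_g\hat x=(u_gxu_g^*)^{\wedge}$, is a unitary representation of $\Gamma$. Let $P$ be the projection onto its invariant vectors, $\xi=(xp)^\wedge$ and $\eta=P\xi$.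

Since $p$ commutes with $u_g$, we have $u_gxpu_g^*-xp=[u_g,x]u_g^*p$, and so $\|V_g\xi-\xi\|\le\|[u_g,x]\|\,\theta(p)^{1/2}$ by \eqref{eq:bimodule}. Then \eqref{eq:kazhdan} bounds $\|\xi-\eta\|$ by the right-hand side of the lemma.

We show that $L_p\eta=\eta$. Invariance of $\eta$ means $L_{u_g}\eta=R_{u_g}\eta$ for all $g\in\Gamma$. The maps $b\mapsto L_b\eta$ and $b\mapsto R_b\eta$ are linear and bounded, and $B$ is the closed span of the $u_g$, so $L_b\eta=R_b\eta$ for all $b\in B$; this is where we need $p\in B$. Next, $R_p$ commutes with every $V_g$, so it preserves the invariant vectors; being self-adjoint, it commutes with $P$. Hence $L_p\eta=R_p\eta=PR_p\xi=P\xi=\eta$. Therefore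
\[
\|(1-p)xp\|_{2,\theta}=\|L_{1-p}\xi\|=\|L_{1-p}(\xi-\eta)\|\le\|\xi-\eta\|.\qedhere
\]
\end{proof}

\begin{proposition}\label{prop:sigma}
Let $A$ be a separable unital $C^*$-algebra, let $B\to A$ be a unital $*$-homomorphism, and let $\theta\in T(A)$ satisfy $\theta(p_j)>0$ for all $j$. Then \eqref{eq:sigma} defines a state $\sigma$ on $A_\omega$ whose restriction to $F(A)$ is tracial.
\end{proposition}

\begin{proof}
The functional $\sigma_j(a)=\theta(p_ja)/\theta(p_j)=\theta(p_jap_j)/\theta(p_j)$ is a state on $A$. So $|\sigma_j(x_j)|\le\|x_j\|$, and $\sigma(x)=\lim_{j\to\omega}\sigma_j(x_j)$ is a well-defined state on $A_\omega$.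

Let $x=[(x_j)]$ and $y=[(y_j)]$ be in $F(A)$, and put $\varepsilon_j=\max_{g\in S}\|[y_j,u_g]\|$. Since $S$ is finite, $\lim_{j\to\omega}\varepsilon_j=0$. By the Cauchy--Schwarz inequality, \eqref{eq:bimodule} and Lemma~\ref{lem:uniform},
\begin{align*}
\big|\theta(p_jx_jy_jp_j)-\theta(p_jx_jp_jy_jp_j)\big|&=\big|\theta\big((x_j^*p_j)^*\,(1-p_j)y_jp_j\big)\big|\\
&\le\|x_j^*p_j\|_{2,\theta}\,\|(1-p_j)y_jp_j\|_{2,\theta}\le\|x_j\|\,\kappa^{-1}\varepsilon_j\,\theta(p_j).
\end{align*}
Each of the two $2$-norms contributes a factor $\theta(p_j)^{1/2}$, so the error still tends to zero after division by $\theta(p_j)$. With $x_j'=p_jx_jp_j$ and $y_j'=p_jy_jp_j$ we get $\sigma(xy)=\lim_\omega\theta(x_j'y_j')/\theta(p_j)$. Exchanging $x$ and $y$ gives $\sigma(yx)=\lim_\omega\theta(y_j'x_j')/\theta(p_j)$. The two limits agree because $\theta$ is a trace.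
\end{proof}

For $A=B$ and $\theta=\sum_i2^{-i}\chi_i$ we have $\theta(p_jb)=2^{-j}\chi_j(b)$, so $\sigma(x)=\lim_\omega\chi_j(x_j)$. This $\sigma$ is a limit of traces of $B$ and vanishes on $J_B$. The task is to embed $B$ in a simple algebra in which the $\chi_j$ are no longer available as traces. Proposition~\ref{prop:sigma} says that their limit survives on the central sequence algebra of any such algebra.

\section{The inductive limit $C$}\label{sec:limit}

\subsection*{The construction}
We build $C$ from matrix algebras over $B$, with connecting maps of the form $a\mapsto\mathrm{diag}(a,\dots,a,\rho(a),\dots,\rho(a))$. Step $n$ uses the representation $\rho_{i_n}$ on a proportion $\lambda_n$ of the diagonal. Applied to $p_{i_n}\in B$ such a map gives $\mathrm{diag}(p,\dots,p,1,\dots,1)$, the model of Section~\ref{sec:model}. The data $(i_n,\lambda_n)$ must meet three demands that pull in different directions. Each $\rho_i$ must occur infinitely often, for simplicity. The sum $\sum\lambda_n$ must diverge, for uniqueness of the trace. And most of the trace of $p_j$ must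 be created at a single step whose proportion tends to zero with $j$. We let the odd steps introduce each $\rho_j$ for the first time with proportion $\frac1{j+1}$, and the even steps repeat every $\rho_i$ with rapidly decreasing proportions.

Let $\nu(1),\nu(2),\dots$ be the sequence $1;\,1,2;\,1,2,3;\dots$. Then $\nu(l)\le l$, and every positive integer occurs infinitely often. For $j,l\ge1$ put
\[
i_{2j-1}=j,\quad\lambda_{2j-1}=\frac1{j+1};\qquad i_{2l}=\nu(l),\quad\lambda_{2l}=4^{-l}.
\]
The first steps are
\[
\begin{array}{c|cccccccc}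
n&1&2&3&4&5&6&7&8\\ \hline
i_n&1&1&2&1&3&2&4&1\\
\lambda_n&1/2&1/4&1/3&1/16&1/4&1/64&1/5&1/256
\end{array}
\]
Write $\lambda_n=\alpha_n/\beta_n$ with integers $0<\alpha_n<\beta_n$, and put $t_n=\alpha_n$, $r_n=d_{i_n}(\beta_n-\alpha_n)$. Then $r_n,t_n\ge1$ and
\[
\lambda_n=\frac{t_nd_{i_n}}{r_n+t_nd_{i_n}} .
\]
Let $k_1=1$, $k_{n+1}=k_n(r_n+t_nd_{i_n})$, $C_n=M_{k_n}(B)$, and
\[
\varphi_n:C_n\to C_{n+1},\qquad\varphi_n(a)=\mathrm{diag}\big(\underbrace{a,\dots,a}_{r_n},\ \underbrace{\rho^{(k_n)}_{i_n}(a),\dots,\rho^{(k_n)}_{i_n}(a)}_{t_n}\big),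
\]
where $\rho_i^{(k)}(a)\in M_{kd_i}(\mathbb C)\subseteq M_{kd_i}(B)$. The maps $\varphi_n$ are unital $*$-homomorphisms, injective since $r_n\ge1$. Let $C=\varinjlim C_n$. We regard $C_n\subseteq C$, so that $B=C_1\subseteq C$, and write $\varphi_{n,m}:C_n\to C_m$ for the compositions. Let $e_n\in M_{k_{n+1}}(\mathbb C)\subseteq C_{n+1}$ be the projection onto the last $t_n$ blocks. It commutes with $\varphi_n(C_n)$, that is, with $C_n$ inside $C$. The algebra $C$ is unital and separable, and it is infinite-dimensional since $k_n\to\infty$.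

\subsection*{Simplicity and quasidiagonality}

\begin{proposition}\label{prop:simple}
$C$ is simple.
\end{proposition}

\begin{proof}
Let $I\ne0$ be a closed two-sided ideal. If $I\cap C_n=0$ for all $n$, then the quotient map $C\to C/I$ is injective, hence isometric, on each $C_n$, and so isometric on $C$, which contradicts $I\neq0$. Take $0\ne a\in I\cap C_n$. By \eqref{eq:RFD} there is $i$ with $\rho_i^{(k_n)}(a)\neq0$, and there is $m\ge n$ with $i_m=i$. Put $a'=\varphi_{n,m}(a)$. Since $a$ is a diagonal block of $a'$, the matrix $\rho_i^{(k_n)}(a)$ is a diagonal block of $\rho_i^{(k_m)}(a')$, which is therefore nonzero. Then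
\[
e_m\varphi_m(a')=\mathrm{diag}\big(0,\dots,0,\rho_i^{(k_m)}(a'),\dots,\rho_i^{(k_m)}(a')\big)
\]
is a nonzero element of $I\cap M_{k_{m+1}}(\mathbb C)$. The algebra $M_{k_{m+1}}(\mathbb C)$ is simple and contains the unit of $C$, so $1\in I$.
\end{proof}

We use quasidiagonality in the form of Voiculescu's criterion: a separable unital $C^*$-algebra $A$ is quasidiagonal if and only if for every finite set $\mathcal F\subset A$ and $\varepsilon>0$ there is a unital completely positive (u.c.p.) map $\psi:A\to M_K$ with $\|\psi(ab)-\psi(a)\psi(b)\|<\varepsilon$ and $\|\psi(a)\|>\|a\|-\varepsilon$ for $a,b\in\mathcal F$. A unital $C^*$-algebra is \emph{residually finite-dimensional} if $\|a\|=\sup_\pi\|\pi(a)\|$ over its unital $*$-homomorphisms $\pi$ into matrix algebras.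

\begin{lemma}\label{lem:QD}
Let $A$ be a separable unital $C^*$-algebra that is the closure of an increasing union of residually finite-dimensional $C^*$-subalgebras $A_n\ni1$. Then $A$ is quasidiagonal. In particular $C$ is quasidiagonal.
\end{lemma}

\begin{proof}
Let $\mathcal F$ be a finite set of contractions and $0<\delta\le1$. Choose $n$ and, for each $a\in\mathcal F$, an element $a'\in A_n$ with $\|a-a'\|<\delta$. A finite direct sum of finite-dimensional representations gives a unital $*$-homomorphism $\pi:A_n\to M_K$ with $\|\pi(a')\|>\|a'\|-\delta$ for all $a\in\mathcal F$. By Arveson's extension theorem $\pi$ extends to a u.c.p.\ map $\psi:A\to M_K$, which is contractive. For $a,b\in\mathcal F$ we have $\|ab-a'b'\|\le\|a\|\|b-b'\|+\|a-a'\|\|b'\|<3\delta$, the same bound holds for $\|\psi(a)\psi(b)-\psi(a')\psi(b')\|$, and $\psi(a'b')=\psi(a')\psi(b')$. Hence $\|\psi(ab)-\psi(a)\psi(b)\|<6\delta$ and $\|\psi(a)\|>\|a'\|-2\delta>\|a\|-3\delta$. For $C$, take $A_n=C_n$ and use \eqref{eq:RFD}.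
\end{proof}

\subsection*{The trace}

\begin{lemma}\label{lem:tensortrace}
Let $A_1,A_2$ be unital $C^*$-algebras, and suppose that $A_1$ has a unique tracial state $\tau_1$. Then the tracial states on $A_1\otimes A_2$ are exactly the product states $\tau_1\otimes\theta_2$ with $\theta_2\in T(A_2)$.
\end{lemma}

\begin{proof}
A product of tracial states is a state on the minimal tensor product, and it is tracial on elementary tensors, hence everywhere. Conversely, let $\theta\in T(A_1\otimes A_2)$ and $0\le y\in A_2$. The functional $a\mapsto\theta(a\otimes y)$ is positive, and it is tracial because $\theta(ab\otimes y)=\theta((a\otimes y^{1/2})(b\otimes y^{1/2}))=\theta(ba\otimes y)$. So it is a multiple of $\tau_1$, and evaluation at $1$ gives $\theta(a\otimes y)=\tau_1(a)\theta(1\otimes y)$. By linearity and continuity $\theta=\tau_1\otimes\theta_2$ with $\theta_2=\theta(1\otimes\,\cdot\,)$.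
\end{proof}

In particular the tracial states on $C_n=M_{k_n}\otimes B$ are the $\mathrm{tr}_{k_n}\otimes\theta$ with $\theta\in T(B)$. In $\varphi_n(a)$, each of the first $r_n$ blocks occupies the proportion $1/(r_n+t_nd_{i_n})$ of the diagonal and has normalized trace $(\mathrm{tr}_{k_n}\otimes\theta)(a)$. Each of the last $t_n$ blocks occupies the proportion $d_{i_n}/(r_n+t_nd_{i_n})$ and, being a scalar matrix, has normalized trace $(\mathrm{tr}_{k_n}\otimes\chi_{i_n})(a)$ whatever $\theta$ is. Hence for $\theta\in T(B)$ and $a\in C_n$,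
\begin{align}
(\mathrm{tr}_{k_{n+1}}\otimes\theta)(\varphi_n(a))&=\big(\mathrm{tr}_{k_n}\otimes((1-\lambda_n)\theta+\lambda_n\chi_{i_n})\big)(a),\label{eq:pullback}\\
(\mathrm{tr}_{k_{n+1}}\otimes\theta)(e_n\varphi_n(a))&=\lambda_n\,(\mathrm{tr}_{k_n}\otimes\chi_{i_n})(a).\label{eq:corner}
\end{align}
For $m\ge n$ let $\mu_{n,m}=\prod_{n\le l<m}(1-\lambda_l)$, with $\mu_{n,n}=1$, and let $\mu_m=\mu_{1,m}$. This is the proportion of the diagonal of $\varphi_{n,m}(a)$ occupied by unchanged copies of $a$. It is positive and decreasing in $m$, and $\lambda_m\mu_{n,m}=\mu_{n,m}-\mu_{n,m+1}$. The odd steps contribute the factors $\frac j{j+1}$, and $\prod_{j=a}^b\frac{j}{j+1}=\frac{a}{b+1}$, so $\mu_{n,m}\to0$ as $m\to\infty$. Telescoping gives $\sum_{m\ge n}\lambda_m\mu_{n,m}=1$.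

\begin{proposition}\label{prop:trace}
$C$ has a unique tracial state $\tau$. Its restriction to $C_n$ is $\mathrm{tr}_{k_n}\otimes\tau_n$, where
\begin{equation}\label{eq:taun}
\tau_n=\sum_{m\ge n}\lambda_m\mu_{n,m}\,\chi_{i_m}\in T(B),
\end{equation}
and $\tau(e_n)=\lambda_n$.
\end{proposition}

\begin{proof}
By \eqref{eq:pullback}, a tracial state on $C$ is the same as a sequence $\theta_n\in T(B)$ with $\theta_n=(1-\lambda_n)\theta_{n+1}+\lambda_n\chi_{i_n}$ for all $n$: such a sequence defines a tracial functional of norm one on $\bigcup_nC_n$, which extends by continuity. Iterating the recursion gives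
\[
\theta_n=\sum_{m=n}^{M}\lambda_m\mu_{n,m}\chi_{i_m}+\mu_{n,M+1}\theta_{M+1}\qquad(M\ge n),
\]
and the last term tends to $0$ in norm. So $\theta_n=\tau_n$. Conversely, $\tau_n$ is a tracial state because its coefficients are positive with sum $1$, and the $\tau_n$ satisfy the recursion because $\mu_{n,m}=(1-\lambda_n)\mu_{n+1,m}$ for $m>n$. Finally, \eqref{eq:corner} with $a=1$ gives $\tau(e_n)=\lambda_n$.
\end{proof}

\begin{remark}
If the $\lambda_n$ were chosen with $\mu_{n,\infty}=\lim_m\mu_{n,m}>0$, then for every $\theta\in T(B)$ the sequence $\theta_n=\sum_{m\ge n}\lambda_m\mu_{n,m}\chi_{i_m}+\mu_{n,\infty}\theta$ would satisfy the recursion, and the trace on $C$ would not be unique.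
\end{remark}

\subsection*{Where the trace of $p_j$ is concentrated}
Put $E_j=e_{2j-1}$, so that $\tau(E_j)=\frac1{j+1}$, and regard $p_j\in B=C_1\subseteq C$. The projections $p_j$ and $E_j$ commute.

\begin{lemma}\label{lem:key}
We have $\tau(p_j)>0$ for all $j$, and $\displaystyle\lim_{j\to\infty}\frac{\tau(p_jE_j)}{\tau(p_j)}=1$.
\end{lemma}

\begin{proof}
Fix $j$ and let $n=2j-1$, so $i_n=j$. The representation $\rho_j$ is not used before step $n$: if $m=2l-1<n$ then $i_m=l<j$, and if $m=2l<n$ then $i_m=\nu(l)\le l<j$. Iterating \eqref{eq:pullback} gives, for $\theta\in T(B)$,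
\[
(\mathrm{tr}_{k_n}\otimes\theta)\circ\varphi_{1,n}=\mu_n\theta+\sum_{m<n}\lambda_m\mu_m\chi_{i_m}.
\]
For $\theta=\chi_j$ the value at $p_j$ is $\mu_n$, since $\chi_{i_m}(p_j)=0$ for $m<n$. Now \eqref{eq:corner}, with $a=\varphi_{1,n}(p_j)$ and $\theta=\tau_{n+1}$, gives
\[
\tau(p_jE_j)=\lambda_n\mu_n=\frac{\mu_n}{j+1}>0 .
\]
By \eqref{eq:taun}, $\tau(p_j)=\tau_1(p_j)=\sum_{m:\,i_m=j}\lambda_m\mu_m$. The term $m=n$ is $\tau(p_jE_j)$. Every other $m$ with $i_m=j$ is even, $m=2l$ with $l\ge\nu(l)=j$, so $m>n$ and $\mu_m\le\mu_n$. Hence
\[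
0\le\tau(p_j(1-E_j))=\sum_{l:\,\nu(l)=j}4^{-l}\mu_{2l}\le\mu_n\sum_{l\ge j}4^{-l}=\tfrac43\,4^{-j}\mu_n .
\]
Dividing by $\tau(p_j)\ge\tau(p_jE_j)=\mu_n/(j+1)$, we obtain
\[
0\le1-\frac{\tau(p_jE_j)}{\tau(p_j)}\le\tfrac43\,(j+1)\,4^{-j}\longrightarrow0.\qedhere
\]
\end{proof}

\subsection*{The tracial von Neumann algebra}
We recall two textbook facts. If $\theta$ is a tracial state on a unital $C^*$-algebra $A$ with GNS triple $(\pi_\theta,H,\xi)$, then $x\mapsto\langle x\xi,\xi\rangle$ is a faithful normal tracial state on $\pi_\theta(A)''$, again denoted $\theta$. Since $\|x\|_{2,\theta}=\|x\xi\|$ and $\pi_\theta(A)\xi$ is dense in $H$, the algebra $\pi_\theta(A)$ is $\|\cdot\|_{2,\theta}$-dense in $\pi_\theta(A)''$. Second, the uniqueness theorem of Murray and von Neumann: a II$_1$ factor $M$ on a separable Hilbert space is isomorphic to $\mathcal R$ if every finite subset of $M$ can be approximated arbitrarily well in the $2$-norm by elements of a finite-dimensional $*$-subalgebra containing $1$. A von Neumann algebra is \emph{hyperfinite} if it is generated by an increasing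 sequence of finite-dimensional $*$-subalgebras containing $1$.

\begin{proposition}\label{prop:R}
$\pi_\tau(C)''\cong\mathcal R$.
\end{proposition}

\begin{proof}
Let $M=\pi_\tau(C)''$. It acts on a separable Hilbert space because $C$ is separable, and it is infinite-dimensional because $\pi_\tau$ is injective on the simple algebra $C$. Let $z\in M$ be a central projection. Then $a\mapsto\tau(z\pi_\tau(a))$ is a positive tracial functional on $C$, so it equals $\tau(z)\tau$. By $2$-norm density $\tau(zx)=\tau(z)\tau(x)$ for all $x\in M$. For $x=z$ this gives $\tau(z)\in\{0,1\}$, so $z\in\{0,1\}$ by faithfulness. Thus $M$ is a II$_1$ factor.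

The union $\bigcup_nC_n$ is norm dense in $C$, hence $2$-norm dense in $M$, so it suffices to approximate finite subsets of $C_n$. Let $p_i^{(n)}=1_{k_n}\otimes p_i\in C_n$. By Lemma~\ref{lem:projections} these are orthogonal central projections of $C_n$ with $p_i^{(n)}C_n\cong M_{k_nd_i}$. By \eqref{eq:taun},
\[
\sum_i\tau(p_i^{(n)})=\sum_i\ \sum_{m\ge n:\,i_m=i}\lambda_m\mu_{n,m}=1 .
\]
Let $z_K=\sum_{i\le K}p_i^{(n)}$. Then $z_KC_n+\mathbb C(1-z_K)$ is a finite-dimensional $*$-subalgebra containing $1$, and for $a\in C_n$ we have $\|a-z_Ka\|_{2,\tau}\le\|a\|\,\tau(1-z_K)^{1/2}\to0$ as $K\to\infty$. The theorem of Murray and von Neumann applies.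
\end{proof}

\section{Proofs of the main results}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The properties of $C$ are Propositions~\ref{prop:simple}, \ref{prop:trace}, \ref{prop:R} and Lemma~\ref{lem:QD}. Let $D$ be as in the theorem and $A=C\otimes\mathcal Q\otimes D$.

(i) The algebra $A$ is unital and separable. It is simple by Takesaki's theorem that the minimal tensor product of simple $C^*$-algebras is simple. It contains $C$, so it is infinite-dimensional and unital, hence non-elementary. The isomorphisms $\mathcal Q\otimes\mathcal Q\cong\mathcal Q$ and $\mathcal Q\otimes\mathcal Z\cong\mathcal Q$ \cite{JS}, with associativity and commutativity of $\otimes$, give $A\otimes\mathcal Q\cong A\cong A\otimes\mathcal Z$.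

Lemma~\ref{lem:tensortrace}, applied to $C\otimes(\mathcal Q\otimes D)$ and then to $\mathcal Q\otimes D$, gives
\begin{equation}\label{eq:TA}
T(A)=\{\tau\otimes\mathrm{tr}_{\mathcal Q}\otimes\theta_D:\theta_D\in T(D)\}.
\end{equation}
So restriction to $1\otimes1\otimes D$ is a weak$^*$ continuous affine bijection $T(A)\to T(D)$ of compact Hausdorff spaces, hence an affine homeomorphism, and $T(A)\ne\emptyset$. Let $\theta\in T(A)$. The tracial state $\mathrm{tr}_k\otimes\theta$ on the simple algebra $M_k(A)$ is faithful. If $v\in M_k(A)$ is an isometry, then the projection $1-vv^*$ has trace $0$, so $vv^*=1$. Thus $A$ is stably finite.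

(ii) Fix $\omega$, and identify $c\in C$ with $c\otimes1\otimes1\in A$; this embeds $B$ unitally in $A$. Let $E=[(E_j)]\in A_\omega$, a projection. If $a\in C_n$ and $y\in\mathcal Q\otimes D$, then $E_j=e_{2j-1}$ commutes with $a\otimes y$ as soon as $2j-1\ge n$, because $C_n\subseteq C_{2j-1}$. Such elements span a dense subspace of $A$, and $\|[E_j,x]\|\le\|[E_j,x']\|+2\|x-x'\|$, so $\|[E_j,x]\|\to0$ for every $x\in A$. Hence $E\in F(A)$. By \eqref{eq:TA} every $\theta\in T(A)$ restricts to $\tau$ on $C$, so $\theta(E_j)=\frac1{j+1}$ for all $\theta$, and $E\in J_A$.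

Fix $\theta\in T(A)$. Then $\theta(p_j)=\tau(p_j)>0$ by Lemma~\ref{lem:key}, so Proposition~\ref{prop:sigma} gives a tracial state $\sigma$ on $F(A)$ defined by \eqref{eq:sigma}. By Lemma~\ref{lem:key},
\[
\sigma(E)=\lim_{j\to\omega}\frac{\tau(p_jE_j)}{\tau(p_j)}=1 .
\]
The closed two-sided ideal $\{x\in F(A):\sigma(x^*x)=0\}$ of $F(A)$ contains $1-E$ and does not contain $E$, so $E$ is not in the closed two-sided ideal generated by $1-E$. By Lemma~\ref{lem:doubling} the pair $e=E$, $f=1-E$ satisfies the hypotheses of Definition~\ref{def:SI}, with $\sup_k\|1-f^k\|_2=0$, and since $\sigma(E)>\frac12$ there is no $s\in F(A)$ with $fs=s$ and $s^*s=e$.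
\end{proof}

The algebra $A$ does not depend on $\omega$, so Theorem~\ref{thm:A} follows with $D=\mathbb C$.

\begin{remark}
The proof shows why tensorial absorption does not help. The unitaries $u_g\otimes1\otimes1$, $g\in S$, are still present in $C\otimes\mathcal Q\otimes D$, and Lemma~\ref{lem:uniform} holds in every tracial algebra containing $B$. Of the factor $\mathcal Q\otimes D$, part (ii) uses only that it has a tracial state; without $T(D)\neq\emptyset$ the algebra $A$ has no trace, and $\|\cdot\|_2$ is not defined. Simplicity of $D$ enters only in (i).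
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:simplex}]
Every nonempty metrizable Choquet simplex $\Delta$ is affinely homeomorphic to $T(D)$ for some unital, simple, separable AF algebra $D$ \cite{Goo,Bla}; when $\Delta$ is a point we take $D=\mathbb C$. Let $A=C\otimes\mathcal Q\otimes D$. By Theorem~\ref{thm:B}, $T(A)\cong\Delta$ and $A$ does not have (SI).

Write $\mathcal Q$ and $D$ as closures of increasing unions of finite-dimensional subalgebras $Q_n$ and $D_n$ containing the unit. Then $A$ is the closure of the increasing union of the algebras $C_n\otimes Q_n\otimes D_n$. Each of them is a finite direct sum of matrix algebras over $B$, so it is residually finite-dimensional by \eqref{eq:RFD}. By Lemma~\ref{lem:QD}, $A$ is quasidiagonal.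

Let $\theta=\tau\otimes\mathrm{tr}_{\mathcal Q}\otimes\theta_D\in T(A)$, which is the general form by \eqref{eq:TA}. The tensor product of the GNS triples of the factors is a GNS triple for a product state, so
\[
\pi_\theta(A)''\cong\pi_\tau(C)''\,\bar\otimes\,\pi_{\mathrm{tr}_{\mathcal Q}}(\mathcal Q)''\,\bar\otimes\,\pi_{\theta_D}(D)''\cong\mathcal R\,\bar\otimes\,\mathcal R\,\bar\otimes\,\pi_{\theta_D}(D)''
\]
by Proposition~\ref{prop:R}. The right-hand side is generated by the images of the finite-dimensional algebras $Q_n\otimes Q_n\otimes D_n$, so it is hyperfinite.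

Let $\Delta$ be a point. An isomorphism $\mathcal Q\otimes\mathcal Q\cong\mathcal Q$ carries $\mathrm{tr}_{\mathcal Q}\otimes\mathrm{tr}_{\mathcal Q}$ to the unique tracial state $\mathrm{tr}_{\mathcal Q}$, so $\mathcal R\,\bar\otimes\,\mathcal R\cong\mathcal R$. Hence $\pi_\theta(A)''\cong\mathcal R$ and $\mathcal R$ is McDuff, which is (a). The set $\partial_eT(A)=T(A)$ is a single point, so it is closed and has covering dimension zero, which gives (b) and (c). Finally $A\cong A\otimes\mathcal Z$ by Theorem~\ref{thm:B}(i).
\end{proof}

\begin{thebibliography}{9}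

\bibitem{OWR}
``Abstract. Classification is a central theme in mathematics, and a particularly rich one in the theory of operator algebras. Indeed, one of the first major resul\dots'',
\texttt{https://www.mfo.de/\allowbreak document/\allowbreak 1244/\allowbreak OWR\_2012\_52.pdf}.

\bibitem{BHV}
Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{Bla}
Blackadar, 1980.

\bibitem{Goo}
Goodearl, 1977.

\bibitem{JS}
Jiang and Su, 1999.

\end{thebibliography}
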